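# Computing $f(x)\vee f(y)$ for almost the price of $f$

## Two majorities and one OR gate

Let $\mathrm{Maj}(x_1,x_2,x_3)$ be $1$ when at least two of its inputs are $1$. With binary AND and OR gates we can write
$$\mathrm{Maj}(x)=(x_1\wedge x_2)\vee\big(x_3\wedge(x_1\vee x_2)\big),$$
which uses four gates. Let us check by hand that three gates are not enough.

Take a circuit for $\mathrm{Maj}$ with the fewest gates, say $G$, and suppose $G\le 3$. Each gate has two incoming wires, so there are $2G$ wires. Every gate except the output gate feeds some gate, since otherwise we could delete it. So at least $G-1$ wires start at gates. If every variable started at least two wires, we would have $2G\ge 6+(G-1)$, that is, $G\ge5$. So some variable starts only one wire. By symmetry let it be $x_1$, let $N$ be the gate that it feeds, and let $h$ be the other input of $N$. The node $h$ is not downstream of $N$, so $h$ depends only on $x_2,x_3$. Every node is $0$ on the all-zero input and $1$ on the all-one input, so $h$ is one of $x_2,\ x_3,\ x_2\wedge x_3,\ x_2\vee x_3$.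

Suppose $N$ is an AND gate. When $h=0$ we have $N=0$ whatever $x_1$ is, so the output does not depend on $x_1$. But $\mathrm{Maj}$ depends on $x_1$ exactly when $x_2\ne x_3$. So $h=1$ whenever $x_2\neq x_3$, and $h=x_2\vee x_3$. This is not a variable, so $h$ is a gate, and $N=x_1\wedge(x_2\vee x_3)$. Neither of these two gates computes $\mathrm{Maj}$. So there is a third gate $K$, it is the output, and $N$ feeds it. Set $x_1=0$. Then $N=0$ and $\mathrm{Maj}$ becomes $x_2\wedge x_3$. If $K$ is an AND gate, it gives $0$. If $K$ is an OR gate, it gives its other input, which under $x_1=0$ is one of $0,\ x_2,\ x_3,\ x_2\vee x_3$. None of these is $x_2\wedge x_3$.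

Suppose $N$ is an OR gate. Now $h=1$ makes the output independent of $x_1$, so $h=0$ whenever $x_2\ne x_3$, hence $h=x_2\wedge x_3$, a gate, and $N=x_1\vee(x_2\wedge x_3)$. Neither gate is $\mathrm{Maj}$, so again there is a third gate $K$, fed by $N$. Set $x_1=1$. Then $N=1$ and $\mathrm{Maj}$ becomes $x_2\vee x_3$, while $K$ gives $1$ (OR gate) or one of $1,\ x_2,\ x_3,\ x_2\wedge x_3$ (AND gate). This is a contradiction, so four gates are needed.

Now take two disjoint triples of variables and ask for $\mathrm{Maj}(x)\vee\mathrm{Maj}(y)$. Two separate circuits and one OR gate make $4+4+1=9$ gates. Is there a cheaper way? One temptation is to merge the inputs first: put $z_j=x_j\vee y_j$ and compute $\mathrm{Maj}(z)$. This uses only $3+4=7$ gates. It is correct when $y=0$, and it is never too small. But at $x=(1,0,0)$, $y=(0,1,0)$ it gives $\mathrm{Maj}(1,1,0)=1$ instead of $0$.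

So here is the question. Two functions share no variable, and we want only the OR of their values. Is it always optimal to compute them separately, or can one piece of hardware serve both?

## Monotone circuits and the exact statements

We write $B_{n,k}$ for the set of functions $\{0,1\}^n\to\{0,1\}^k$ and $B_n=B_{n,1}$. A function $f\in B_{n,k}$ is a *monotone Boolean function* (m.b.f.) if $x\le x'$ coordinatewise implies $f(x)\le f(x')$ coordinatewise. For $f\in B_{n,k}$, $g\in B_{m,l}$ let $f\times g\in B_{n+m,k+l}$ be $(x,y)\mapsto(f(x),g(y))$. For $f\in B_n$, $g\in B_m$ let $\vee(f\times g)\in B_{n+m}$ be $(x,y)\mapsto f(x)\vee g(y)$.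

An *$M$-circuit* is a combinational circuit over the basis $M=\{\wedge,\vee\}$ of binary gates, and $MC(h)$ is the least number of gates in an $M$-circuit for the monotone function $h$. So $MC(\mathrm{Maj})=4$. We write $\mathrm{ess}(g)$ for the number of variables on which $g$ depends; $\mathrm{ess}(\mathrm{Maj})=3$. A function is *read-once* if it has a formula in which each variable on which it depends occurs exactly once: $x_1\wedge(x_2\vee x_3)$ is read-once.

If both values must be output, nothing can be saved: a result of M. Fischer says that $MC(f\times g)=MC(f)+MC(g)$ for all m.b.f.'s $f\in B_{n,k}$, $g\in B_{m,l}$, and that any minimal $M$-circuit for $f\times g$ is composed of disjoint minimal circuits for $f$ and $g$. The report "The Complexity Of Monotone Boolean Functions And" (http://digitize.retropc.se/sites/bitsavers/pdf/mit/lcs/tr/MIT-LCS-TR-0238.pdf) asks what happens for the OR: does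
$$MC(\vee(f\times g))=MC(f)+MC(g)+1\tag{1}$$
hold for all non-constant m.b.f.'s $f\in B_n$, $g\in B_m$ on disjoint sets of variables? The answer is no.

**Theorem 1.** There is a non-constant m.b.f. $f$ with $MC(\vee(f\times f))<2MC(f)$. Hence (1) does not hold in general. More precisely, for every $\varepsilon>0$ there is a non-constant m.b.f. $f$ with $MC(\vee(f\times f))\le(1+\varepsilon)MC(f)$.

**Theorem 2.** For all $t\ge2$ and $\varepsilon>0$ there is a non-constant m.b.f. $f$ with $MC\big(f(x^1)\vee\dots\vee f(x^t)\big)\le(1+\varepsilon)MC(f)$, where $x^1,\dots,x^t$ are disjoint blocks of variables.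

**Theorem 3.** For all non-constant m.b.f.'s $f,g$,
$$\max\{MC(f)+\mathrm{ess}(g),\,MC(g)+\mathrm{ess}(f)\}\le MC(\vee(f\times g))\le MC(f)+MC(g)+1.\tag{2}$$
Consequently:

* (a) equality (1) holds whenever $f$ or $g$ is read-once (i.e. $MC(g)=\mathrm{ess}(g)-1$ or $MC(f)=\mathrm{ess}(f)-1$);
* (b) $MC(\vee(f\times g))>\frac12\big(MC(f)+MC(g)+1\big)$ always, and by Theorem 1 the constant $\frac12$ is optimal.

The same statements hold with $\wedge$ in place of $\vee$. Indeed, let $h^{\mathrm{dual}}(x)=\neg h(\neg x)$. Exchanging AND and OR gates turns a circuit for $h$ into one for $h^{\mathrm{dual}}$, so $MC(h)=MC(h^{\mathrm{dual}})$; also $\mathrm{ess}(h)=\mathrm{ess}(h^{\mathrm{dual}})$, and the dual of $f(x)\vee g(y)$ is $f^{\mathrm{dual}}(x)\wedge g^{\mathrm{dual}}(y)$.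

The counterexample in Theorem 1 is existential: the function $f$ comes from a counting argument.

Two elementary facts will be used throughout.

**Fact 1 (constant propagation).** Suppose some nodes feeding a circuit are replaced by constants and the resulting function is non-constant. A gate with a constant input is itself constant or equal to its other input, so it can be deleted; repeating this removes all constants. No gate is added, and at least one gate disappears if some gate had a constant input. So we may use constants freely when we describe circuits for non-constant functions; an empty disjunction is $0$. In particular, variables on which a non-constant function does not depend can be fixed to constants, so they do not affect $MC$.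

**Fact 2 (minimal circuits).** In a minimal circuit every gate other than the output feeds a gate, and distinct gates compute distinct functions. For the second claim, suppose $G\neq G'$ compute the same function. At least one of the two is not downstream of the other; call it $G$, so that $G$ is not downstream of $G'$. Redirect all wires leaving $G'$ to start at $G$ (and let $G$ be the output if $G'$ was). No cycle arises, the output function is unchanged, and $G'$ can be deleted, contradicting minimality.

## Lower bounds by fixing one variable at a time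

A natural way to try to prove (1) is to take a minimal circuit for $f(x)\vee g(y)$ and fix the $y$-variables one after another, deleting gates each time. This proves Theorem 3. We need a good order in which to fix the variables, so that $g$ does not lose several variables at once. For example, setting $y_1=0$ in $y_1\wedge y_2\wedge y_3$ kills everything, while $y_1=1$ leaves both other variables alive.

**Lemma 1.** If $g$ depends on all its variables $y_1,\dots,y_m$, $m\ge2$, then for some $j$ and $c\in\{0,1\}$ the restriction $g|_{y_j=c}$ depends on all the other $m-1$ variables.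

*Proof.* Choose $(j,c)$ such that the set $E$ of variables on which $g|_{y_j=c}$ depends has maximum size, and suppose $|E|<m-1$. Pick $l\ne j$ with $y_l\notin E$. Since $g|_{y_j=c}$ does not depend on $y_l$, for either value $d$ the function $g|_{y_l=d}$, further restricted to $y_j=c$, coincides with $g|_{y_j=c}$ as a function of the remaining variables. So $g|_{y_l=d}$ depends on every variable in $E$, for $d=0$ and for $d=1$. Since $g$ depends on $y_j$, there is an assignment at which flipping $y_j$ changes $g$. Let $d$ be the value of $y_l$ there. Then $g|_{y_l=d}$ depends on $y_j$ as well, so it depends on $E\cup\{y_j\}$. Since $y_j\notin E$, this contradicts maximality. $\square$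

*Proof of (2).* The upper bound is the obvious circuit. For the lower bound we show $MC(\vee(f\times g))\ge MC(f)+m$ by induction on $m=\mathrm{ess}(g)\ge1$; exchanging the roles of $f$ and $g$ then gives the other bound. By Fact 1 we may drop the variables on which $g$ does not depend.

Let $C$ be a minimal circuit for $f(x)\vee g(y)$. Choosing $x$ with $f(x)=0$ we see that the function depends on every $y_j$; choosing $y$ with $g(y)=0$ we see that it depends on some $x$-variable. So its output node is not the variable $y_j$, and $y_j$ feeds at least one gate. By Fact 1, substituting a constant for $y_j$ saves at least one gate, provided that the restricted function is non-constant.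

* If $m=1$, then $g=y_1$ by monotonicity. Setting $y_1=0$ gives $f$, which is non-constant. Hence $MC(\vee(f\times g))\ge MC(f)+1$.
* If $m\ge2$, take $(j,c)$ from Lemma 1. Then $g'=g|_{y_j=c}$ is monotone with $\mathrm{ess}(g')=m-1\ge1$, so it is non-constant, and so is $\vee(f\times g')$. By induction $MC(\vee(f\times g))\ge MC(\vee(f\times g'))+1\ge MC(f)+(m-1)+1$. $\square$

*Proof of (a).* First we check that $MC(g)=\mathrm{ess}(g)-1$ says exactly that $g$ is read-once. Put $e=\mathrm{ess}(g)$. The case $e=1$ is trivial: $g$ is a variable and $MC(g)=0$. Let $e\ge2$ and take a minimal circuit with $G$ gates. Each of the $e$ variables feeds a gate, and so does each of the $G-1$ non-output gates. So $2G\ge e+G-1$, that is, $MC(g)\ge e-1$. A read-once formula has $e-1$ gates, so read-once functions have $MC(g)=e-1$. Conversely, if $G=e-1$ then the $2(e-1)$ wires start at the $e$ variables and $e-2$ non-output gates, each of which starts at least one. Since $e+(e-2)=2(e-1)$, each starts exactly one. So the circuit is a formula that uses each variable once.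

Now if $MC(g)=\mathrm{ess}(g)-1$, the lower bound $MC(f)+\mathrm{ess}(g)$ in (2) equals the upper bound $MC(f)+MC(g)+1$. The case of $f$ is symmetric. $\square$

*Proof of the inequality in (b).* Since $\mathrm{ess}(f),\mathrm{ess}(g)\ge1$, (2) gives $MC(\vee(f\times g))\ge\max\{MC(f),MC(g)\}+1\ge\frac12(MC(f)+MC(g))+1>\frac12(MC(f)+MC(g)+1)$. $\square$

For two majorities, (2) says that the cost lies between $7$ and $9$. In general the method stops at a definite point. Each fixed variable is guaranteed to kill only one gate, so fixing all of $y$ yields $\mathrm{ess}(g)$ gates, and then we hold a circuit for $f$ and there is nothing left to fix. But $MC(g)$ can be exponential in the number of variables, as Lemma 3 below will show. The argument does not rule out that a large number of gates work for $f$ on some inputs and for $g$ on others.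

## Shared modules, cross-talk, and one-sided errors

So let us look for savings. Merging two blocks of inputs costs a linear number of gates, and hard functions cost exponentially many. If merging were harmless, we would save about half. We saw how it fails: both blocks may carry data at the same time, and the merged input belongs to neither.

A second attempt is to let $f$ be a bundle of hard functions $\varphi_i$ with an address: the input holds an address $i$ and an argument $a$, and $f$ returns $\varphi_i(a)$. For $f(x)\vee f(y)$ build *one* module for each $i$, and send to it the argument of whichever block has address $i$. If the two addresses differ, every module hears at most one block. This would cost one set of modules instead of two. It fails exactly when both blocks have the *same* address and different arguments.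

Here is the failure in small. We shall feed arguments in double-rail form: both $a$ and its complement $\bar a$ are supplied, so that monotone gates can compute any function of $a$. For instance XOR of two bits is computed by
$$U(p,q)=(p_1\wedge q_2)\vee(q_1\wedge p_2),\qquad U(a,\bar a)=a_1\oplus a_2.$$
Let one block send $a=(0,0)$ and the other $b=(1,1)$. The module hears the bitwise OR, $p=(1,1)$, $q=(1,1)$, and outputs $1$, though XOR is $0$ at both arguments.

One good feature remains: *cross-talk only makes values too large*, because the module is monotone and its input is at least $(a,\bar a)$. This suggests the following plan.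

* Never use module $i$ for address $i$. Place the addresses in a grid, with linear relations along lines, so that $\varphi_i$ can be recovered from the other modules on any line through $i$.
* Let the two blocks use lines in different directions.
* Let each block recover its value in *two* ways, arranged so that the other block can disturb only one of them. The two results are both at least the true value, and one of them is exact. Their AND is the true value.

Why two ways? In a $2$-dimensional grid, let block $x$ use horizontal lines and block $y$ vertical ones. With points $(u_1,u_2)\in\{0,1,2\}^2$ and addresses $i=(1,1)$, $j=(2,2)$, block $x$ uses the modules $(0,1),(2,1)$ and block $y$ uses $(2,0),(2,1)$. They collide at $(2,1)$. With four directions, two for each block, only one pair of lines can collide, as we shall see.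

There is one more obstacle. Recovering a value from a linear relation is not a monotone operation: over $\mathbb Z_2$ it is a parity. So the modules output their values in a code whose words are pairwise incomparable, which makes a monotone decoder possible. Such a code has a price: a value from $\mathbb Z_Q$ that carries $\log_2Q$ bits uses $k>\log_2Q$ output bits, each needing a module. For $Q=2$, $k=2$ (the code $01,10$) the price is a factor $2$, which eats up the whole saving. For $Q=3$, $k=3$ it is $3/\log_2 3<1.9$, and that is enough.

To carry this out we need a good upper bound for a single module and a matching lower bound for $f$.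

## Lupanov's construction on double-rail inputs

We want modules for arbitrary functions of $n$ bits with about $2^n/n$ gates, which are monotone when the two rails are regarded as independent inputs.

**Lemma 2 (Lupanov's construction, monotone in literals).** There is $\delta_n\to0$ such that for every $h:\{0,1\}^n\to\{0,1\}$ there is an $M$-circuit $U$ with inputs $p,q\in\{0,1\}^n$ and at most $(1+\delta_n)2^n/n$ gates satisfying $U(a,\bar a)=h(a)$ for all $a$.

*Proof.* If $h\equiv0$, use $p_1\wedge q_1$. For each small $n$ there are finitely many $h$, each having such a circuit (take a DNF and replace literals by $p_j$, $q_j$), so $\delta_n$ can be taken large enough there. Let $n$ be large and $h\not\equiv0$. Put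
$$\kappa=\lceil3\log_2n\rceil,\qquad b=\lfloor n-5\log_2n\rfloor,$$
and write $a=(a',a'')$ with $a'\in\{0,1\}^\kappa$. Partition $\{0,1\}^\kappa$ into $\rho=\lceil2^\kappa/b\rceil$ blocks $A_1,\dots,A_\rho$ of size at most $b$. For each block $A_i$ and each nonempty $w\subseteq A_i$ let
$$B_{i,w}=\big\{a'':\ \{\alpha\in A_i:h(\alpha,a'')=1\}=w\big\}.$$
Then
$$h(a',a'')=\bigvee_i\ \bigvee_{\emptyset\ne w\subseteq A_i}\Big(\bigvee_{\alpha\in w}[a'=\alpha]\Big)\wedge\Big(\bigvee_{\beta\in B_{i,w}}[a''=\beta]\Big).\tag{3}$$
Indeed, fix $a$, let $A_i$ be the block containing $a'$, and let $w_0=\{\alpha\in A_i:h(\alpha,a'')=1\}$. A term $(i',w)$ on the right is $1$ iff $a'\in w\subseteq A_{i'}$ and $a''\in B_{i',w}$. The first condition forces $i'=i$, and the second then forces $w=w_0$. So the right-hand side is $1$ iff $a'\in w_0$, that is, iff $h(a)=1$.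

Each minterm $[a'=\alpha]$, $[a''=\beta]$ is an AND of literals. Replace each literal $a_j$ by $p_j$ and $\bar a_j$ by $q_j$. This gives a monotone circuit $U(p,q)$ with $U(a,\bar a)=h(a)$. We count its gates, omitting terms with $B_{i,w}=\emptyset$.

* Building all minterms one variable at a time costs at most $2^{\kappa+1}+2^{n-\kappa+1}$ gates.
* The disjunctions over $w$: each with $|w|\ge2$ is obtained with one gate from one with $|w|$ smaller by one, so at most $\rho2^b$ gates.
* The disjunctions over $B_{i,w}$: for fixed $i$ the sets $B_{i,w}$ are disjoint subsets of $\{0,1\}^{n-\kappa}$, so at most $\rho2^{n-\kappa}$ gates in total.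
* The ANDs and the outer ORs: at most $2\rho2^b$ gates.

We have $n^3\le2^\kappa\le2n^3$ and $\rho\le2^\kappa/b+1$. Since $b=(1+o(1))n$,
$$\rho2^{n-\kappa}\le\frac{2^n}{b}+2^{n-\kappa}\le\frac{2^n}{b}+\frac{2^n}{n^3}=(1+o(1))\frac{2^n}{n},$$
while $\rho2^b=O(n^3)\cdot2^n/n^5=o(2^n/n)$, $2^{\kappa+1}\le4n^3=o(2^n/n)$ and $2^{n-\kappa+1}\le 2\cdot2^n/n^3=o(2^n/n)$. The total is $(1+o(1))2^n/n$, with an error term that does not depend on $h$. $\square$

## Counting circuits up to relabeling

We also need that most members of a large family of monotone functions are hard, with the right leading constant. A plain count of circuit descriptions loses a factor $2$; dividing by the number of labelings of the gates restores it.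

**Lemma 3 (counting).** Let $A>0$ and integers $v=v(n)=O(n)$ be given. If $\mathcal F_n$ is a set of m.b.f.'s in $v$ variables with $\log_2|\mathcal F_n|\ge A2^n$, then for every $\eta\in(0,1)$ and all large $n$ some $f\in\mathcal F_n$ has $MC(f)>(1-\eta)A2^n/n$.

*Proof.* Describe a circuit with $\ell$ gates by labeling its gates $1,\dots,\ell$ bijectively and listing, for each label, the gate type and its two predecessors, and finally the output node. There are at most $2^\ell(v+\ell)^{2\ell+1}$ descriptions, and a description determines the computed function.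

For a function $h$ with $MC(h)=\ell$ fix one minimal circuit. It has $\ell!$ labelings, and we claim that they give different descriptions. A description determines the function computed at each label. So if two labelings gave the same description, then for each label the two gates carrying it would compute the same function. By Fact 2 they would be the same gate, so the labelings would coincide. Hence every function with $MC=\ell$ has at least $\ell!$ descriptions, and the number of such functions is at most
$$b(\ell)=\frac{2^\ell(v+\ell)^{2\ell+1}}{\ell!}.$$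
Moreover
$$\frac{b(\ell+1)}{b(\ell)}=\frac{2\,(v+\ell+1)^{2\ell+3}}{(\ell+1)(v+\ell)^{2\ell+1}}\ge\frac{2(v+\ell+1)^2}{\ell+1}\ge1.$$
So at most $(L+1)b(L)$ non-constant functions have $MC\le L$; allowing for the two constants, at most $(L+1)b(L)+2$ functions.

Let $L=\lfloor(1-\eta)A2^n/n\rfloor$. For $n$ large, $v\le L\le2^n$. Using $v+L\le2L$ and $L!\ge(L/e)^L$,
$$\log_2b(L)\le L+(2L+1)\log_2(2L)-L\log_2L+L\log_2e=L\log_2L+L\log_2(8e)+\log_2(2L).$$
Since $\log_2L\le n$ and $\log_2(8e)<5$,
$$\log_2\big[(L+1)b(L)+2\big]\le L(n+5)+O(n)\le(1-\eta)A2^n\Big(1+\frac5n\Big)+O(n)<A2^n$$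
for all large $n$. So some $f\in\mathcal F_n$ has $MC(f)>L$, and since $MC(f)$ is an integer, $MC(f)>(1-\eta)A2^n/n$. $\square$

## A grid whose lines sum to zero, and a monotone decoder

Fix integers $m,k,Q\ge2$ and an injection $\gamma:\mathbb Z_Q\to\{0,1\}^k$ whose image is an antichain, i.e. no code word lies below another. This requires $Q\le\binom k{\lfloor k/2\rfloor}$, and for such $Q$ one can use words of weight $\lfloor k/2\rfloor$. An example is $k=Q=3$ with the one-hot code $\gamma(0)=100$, $\gamma(1)=010$, $\gamma(2)=001$. All of these stay fixed while $n\to\infty$.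

**Definition (grid and lines).** Let $I=\{1,\dots,m\}^4$. For $i\in I$ and $d\in\{1,2,3,4\}$ let
$$L_d(i)=\{u\in\{0,\dots,m\}^4:\ u_l=i_l\text{ for }l\ne d\},\qquad L_d^-(i)=L_d(i)\setminus\{i\},$$
and let $\bar I=\bigcup_{i,d}L_d(i)$. Put
$$S_i=L_1^-(i)\cup L_2^-(i),\qquad T_j=L_3^-(j)\cup L_4^-(j).$$

The set $\bar I$ consists of the points with at most one zero coordinate, so
$$|\bar I|=m^4+4m^3=m^4(1+4/m).$$
The points of $I$ are the addresses; the points of $\bar I\setminus I$ are "check" positions, and they are few when $m$ is large. The modules in $S_i$ will serve block $x$ when its address is $i$, those in $T_j$ will serve block $y$ when its address is $j$.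

**Lemma 4.** For all $i,j\in I$: $T_j$ is disjoint from $L_1^-(i)$ or from $L_2^-(i)$, and $S_i$ is disjoint from $L_3^-(j)$ or from $L_4^-(j)$.

*Proof.* Let $u\in L_d^-(i)\cap L_e^-(j)$ with $d\in\{1,2\}$ and $e\in\{3,4\}$. Then $u-i$ is nonzero exactly in coordinate $d$, and $u-j$ exactly in coordinate $e$. So $i-j=(u-j)-(u-i)$ is nonzero exactly in the coordinates $d$ and $e$. Thus $i$ and $j$ determine $d$ and $e$: at most one pair $(d,e)$ has $L_d^-(i)\cap L_e^-(j)\neq\emptyset$. $\square$

For example, let $m=2$, $i=(1,1,1,1)$, $j=(2,1,2,1)$. The vectors differ in coordinates $1$ and $3$. The lines $L_1^-(i)=\{(0,1,1,1),(2,1,1,1)\}$ and $L_3^-(j)=\{(2,1,0,1),(2,1,1,1)\}$ meet in $(2,1,1,1)$. But $L_2^-(i)=\{(1,0,1,1),(1,2,1,1)\}$ avoids $T_j$, since all points of $T_j$ have first coordinate $2$.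

**Definition (check functions).** Given $\varphi_i:\{0,1\}^n\to\mathbb Z_Q$ for $i\in I$, extend the family to $\bar I$: if $u\in\bar I\setminus I$ has its zero in coordinate $d$, let $\varphi_u=-\sum\varphi_{u'}$, summed over the $m$ points $u'\in I$ that agree with $u$ off coordinate $d$.

So the $m+1$ functions on each line $L_d(i)$ sum to zero, and for all $i\in I$ and all $d$
$$\varphi_i=-\sum_{u\in L_d^-(i)}\varphi_u.\tag{4}$$

**Definition (decoder).** Let $\mathrm{Dec}:(\{0,1\}^k)^m\to\{0,1\}^k$ be the monotone function
$$\mathrm{Dec}_c(w_1,\dots,w_m)=\bigvee_{(g_1,\dots,g_m)\in\mathbb Z_Q^m:\ \gamma_c(-\sum g_l)=1}\ \ \bigwedge_{l}\ \bigwedge_{c':\,\gamma_{c'}(g_l)=1}w_{l,c'}.$$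

**Lemma 5.** $\mathrm{Dec}(\gamma(g_1),\dots,\gamma(g_m))=\gamma(-\sum_lg_l)$ for all $g_1,\dots,g_m\in\mathbb Z_Q$.

*Proof.* At $w_l=\gamma(g_l)$, the conjunction belonging to a tuple $(g_1',\dots,g_m')$ is $1$ iff $\gamma(g'_l)\le\gamma(g_l)$ for all $l$. Since the image of $\gamma$ is an antichain and $\gamma$ is injective, this means $g'_l=g_l$ for all $l$. So $\mathrm{Dec}_c=1$ iff $\gamma_c(-\sum g_l)=1$. $\square$

Let us see how it treats errors in the one-hot code with $m=2$, numbering the bits $c=0,1,2$. Here $\mathrm{Dec}_c(w_1,w_2)$ is the OR of $w_{1,g}\wedge w_{2,g'}$ over $g+g'=-c$ in $\mathbb Z_3$. Let the true values be $g_1=0$, $g_2=2$, so that the correct result is $\gamma(-2)=\gamma(1)=010$. Suppose $w_1$ is spoiled by cross-talk to $110$, while $w_2=001$. For $c=0$ the pair $(1,2)$ contributes $1$; for $c=1$ the pair $(0,2)$ contributes $1$; for $c=2$ the pairs $(0,1),(1,0),(2,2)$ contribute $0$. The result is $110\ge010$: too large but not too small. Its AND with an undisturbed second result $010$ is $010$.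

## The function $f$ and its complexity

**Step 1: define $f$.** We need a monotone function that contains all the $\varphi_i$, $i\in I$. The way to do this is to force the value $1$ above the inputs that matter. Choose arbitrary functions $\varphi_i:\{0,1\}^n\to\mathbb Z_Q$, $i\in I$. The input is $x=(p,q,s,r)$ with $p,q\in\{0,1\}^n$ (the two rails), $s\in\{0,1\}^I$ (the address), $r\in\{0,1\}^k$ (which output bit to read). Let
$$O_x=\bigvee_jp_jq_j\ \vee\ \bigvee_{i\ne i'}s_is_{i'},\qquad V_x=\bigwedge_j(p_j\vee q_j).$$
If $O_x=0$, $V_x=1$ and $s\ne0$, then exactly one of $p_j,q_j$ is $1$ for every $j$, and exactly one $s_i$ is $1$. So $s=e_i$ is a unit vector and $(p,q)=(a,\bar a)$ for some $a\in\{0,1\}^n$; we call $x$ *active with* $(i,a)$. Define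
$$f(x)=\begin{cases}1&\text{if }O_x=1,\\ \bigvee_cr_c\,\gamma_c(\varphi_i(a))&\text{if $x$ is active with }(i,a),\\ 0&\text{otherwise.}\end{cases}$$
For example, for $n=2$ the input with $p=(1,0)$, $q=(0,1)$, $s=e_i$ is active with $a=(1,0)$. Changing $q$ to $(1,1)$ gives $O_x=1$ and $f=1$; changing $p$ to $(0,0)$ gives $O_x=0$, $V_x=0$ and $f=0$.

**Step 2: $f$ is monotone and non-constant.** Let $x\le x^+$ and $f(x)=1$. If $O_x=1$ or $O_{x^+}=1$, then $O_{x^+}=1$ because $O$ is monotone, and $f(x^+)=1$. Otherwise $x$ is active with some $(i,a)$ and $O_{x^+}=0$. Raising any bit of $(a,\bar a)$ would create a $j$ with $p_j=q_j=1$, and raising a bit of $e_i$ would create two ones in the address. So $x^+$ has the same $p,q,s$ and an $r$ at least as large, and $f(x^+)\ge f(x)=1$. Also $f(0)=0$ and $f(1,\dots,1)=1$.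

**Step 3: some $f$ of this form is hard.** Different families $(\varphi_i)$ give different functions $f$: at the active input with $(i,a)$ and $r=e_c$ the value is $\gamma_c(\varphi_i(a))$, and these bits determine $\varphi_i(a)$ since $\gamma$ is injective. So there are $Q^{m^42^n}$ such functions, in $2n+m^4+k=O(n)$ variables. Lemma 3 with $A=m^4\log_2Q$ shows that for every $\eta\in(0,1)$ and all large $n$ we can choose $(\varphi_i)$ such that
$$MC(f)\ge(1-\eta)\,m^4\log_2Q\cdot\frac{2^n}n.\tag{5}$$

## One set of modules for two blocks

We now show that for *every* choice of $(\varphi_i)_{i\in I}$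
$$MC(f(x)\vee f(y))\le(1+o(1))\,k\,m^4\Big(1+\frac4m\Big)\frac{2^n}n.\tag{6}$$
Write $x=(p^x,q^x,s,r^x)$ and $y=(p^y,q^y,\theta,r^y)$.

**Step 4: build the circuit.** It has four layers.

1. *Routing.* Compute $O_x,O_y,V_x,V_y$, and $\tilde s_i=s_i\wedge V_x$, $\tilde\theta_i=\theta_i\wedge V_y$ for $i\in I$. For $u\in\bar I$ compute
$$\sigma_u=\bigvee_{i:\,u\in S_i}\tilde s_i,\qquad\tau_u=\bigvee_{i:\,u\in T_i}\tilde\theta_i.$$
Thus $\sigma_u$ says that block $x$ wants module $u$, and $\tau_u$ that block $y$ wants it.
2. *Modules.* For each $u\in\bar I$ and $1\le j\le n$ compute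
$$p^u_j=(\sigma_u\wedge p^x_j)\vee(\tau_u\wedge p^y_j),\qquad q^u_j=(\sigma_u\wedge q^x_j)\vee(\tau_u\wedge q^y_j).$$
For $c=1,\dots,k$ let $W_{u,c}=U_{u,c}(p^u,q^u)$, where $U_{u,c}$ is the monotone circuit of Lemma 2 for the function $a\mapsto\gamma_c(\varphi_u(a))$. So the vector $W_u=(W_{u,1},\dots,W_{u,k})$ equals $\gamma(\varphi_u(a))$ if $(p^u,q^u)=(a,\bar a)$, and it is monotone in $(p^u,q^u)$.
3. *Decoders.* For $i\in I$ and $d=1,\dots,4$ put $E_{i,d}=\mathrm{Dec}\big((W_u)_{u\in L_d^-(i)}\big)\in\{0,1\}^k$. Its components are $E_{i,d,c}$.
4. *Output.* $C=O_x\vee O_y\vee D_x\vee D_y$ with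
$$D_x=\bigvee_{i,c}\tilde s_i\,r^x_c\,E_{i,1,c}\,E_{i,2,c},\qquad D_y=\bigvee_{i,c}\tilde\theta_i\,r^y_c\,E_{i,3,c}\,E_{i,4,c}.$$

**Step 5: dispose of the easy inputs.** If $O_x\vee O_y=1$, then $C=1=f(x)\vee f(y)$. From now on let $O_x=O_y=0$. We show $D_x=f(x)$; the proof of $D_y=f(y)$ is the same with $S$ and $T$, directions $\{1,2\}$ and $\{3,4\}$, and the two halves of Lemma 4 exchanged. Together they give $C=f(x)\vee f(y)$. If $x$ is inactive, then $V_x=0$ or $s=0$; so $\tilde s=0$ and $D_x=0=f(x)$. It remains to treat $x$ active with $(i,a)$. Then $\tilde s=e_i$, so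
$$D_x=\bigvee_cr^x_c\,E_{i,1,c}\,E_{i,2,c},\tag{7}$$
and $\sigma_u=1$ for every $u\in S_i$.

**Step 6: $D_x$ is not too small.** Let $u\in S_i$. Since $\sigma_u=1$, the module input satisfies $(p^u,q^u)\ge(a,\bar a)$, whatever $y$ sends. By monotonicity $W_u\ge\gamma(\varphi_u(a))$. For $d=1,2$ we have $L_d^-(i)\subseteq S_i$. So monotonicity of $\mathrm{Dec}$, Lemma 5 and (4) give
$$E_{i,d}\ge\gamma\Big(-\sum_{u\in L_d^-(i)}\varphi_u(a)\Big)=\gamma(\varphi_i(a)).$$
By (7), $D_x\ge\bigvee_cr^x_c\gamma_c(\varphi_i(a))=f(x)$.

**Step 7: $D_x$ is not too large.** It is enough to find a $d\in\{1,2\}$ with $E_{i,d}=\gamma(\varphi_i(a))$: then $E_{i,1,c}E_{i,2,c}\le\gamma_c(\varphi_i(a))$ for all $c$, and $D_x\le f(x)$ by (7). If $(p^u,q^u)=(a,\bar a)$ for all $u\in L_d^-(i)$, then $W_u=\gamma(\varphi_u(a))$ there, and Lemma 5 with (4) gives $E_{i,d}=\gamma(\varphi_i(a))$. So we need a $d\in\{1,2\}$ with $\tau_u=0$ for all $u\in L_d^-(i)$.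

* If $y$ is inactive, then $\tilde\theta=0$ (because $O_y=0$), so all $\tau_u$ are $0$ and both $d=1$ and $d=2$ will do.
* If $y$ is active with address $j$, then $\tilde\theta=e_j$ and $\tau_u=1$ exactly for $u\in T_j$. By Lemma 4 some $d\in\{1,2\}$ has $L_d^-(i)\cap T_j=\emptyset$. This $d$ will do.

Note that the case $i=j$, which defeated the second attempt, needs no separate treatment.

**Step 8: count the gates.** The modules consist of $k|\bar I|$ circuits from Lemma 2, with at most $k\,m^4(1+4/m)(1+\delta_n)2^n/n$ gates in total. Forming the inputs $p^u,q^u$ costs $6n|\bar I|$ gates; $O_x,O_y,V_x,V_y$ cost $O(n)$; the signals $\tilde s,\tilde\theta,\sigma,\tau$, the decoders and the output layer have a size that depends only on $m,k,Q$. All this is $O(n)$, with constants depending only on $m,k,Q$. Constants such as empty disjunctions disappear by Fact 1, since $f(x)\vee f(y)$ is non-constant. This proves (6).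

## Choosing $k$, $Q$, $m$: proof of Theorem 1, and the constant $\frac12$

**A strict saving.** Take $k=Q=3$, the one-hot code, and $m=100$. By (6),
$$MC(f(x)\vee f(y))\le(1+o(1))\cdot3\cdot10^8\cdot1.04\cdot\frac{2^n}n=(1+o(1))\cdot3.12\cdot10^8\cdot\frac{2^n}n.$$
By (5), $2MC(f)\ge(1-\eta)\cdot2\log_23\cdot10^8\cdot2^n/n$, and $2\log_23>3.16$. Fix $\eta$ so small that $(1-\eta)\cdot3.16>3.12$. For large $n$,
$$MC(\vee(f\times f))<2MC(f)<MC(f)+MC(f)+1.$$

**Saving almost half.** Let $\varepsilon>0$. Take $k$ even, $Q=\binom k{k/2}$, and $\gamma$ a bijection from $\mathbb Z_Q$ onto the set of words of weight $k/2$, which is an antichain. The central binomial coefficient is the largest of the $k+1$ coefficients $\binom kl$, whose sum is $2^k$; so $Q\ge2^k/(k+1)$ and $\log_2Q\ge k-\log_2(k+1)$. By (5) and (6), for suitable $(\varphi_i)$,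
$$\frac{MC(\vee(f\times f))}{MC(f)}\le\frac{(1+o(1))\,k\,(1+4/m)}{(1-\eta)\log_2Q}\le\frac{(1+o(1))(1+4/m)}{(1-\eta)\Big(1-\dfrac{\log_2(k+1)}k\Big)}.$$
Choose $k$ and $m$ large and $\eta$ small, so that the right-hand side without the factor $1+o(1)$ is less than $1+\varepsilon$; then choose $n$ large. This proves Theorem 1. $\blacksquare$

For comparison, $k=Q=2$ would turn (5) and (6) into a ratio bound of $(1+o(1))\cdot2(1+4/m)/(1-\eta)$, which is not below $2$. So the denser code is really used in this proof.

**Optimality in Theorem 3(b).** For $f$ as in Theorem 1,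
$$\frac{MC(\vee(f\times f))}{2MC(f)+1}\le\frac{(1+\varepsilon)MC(f)}{2MC(f)+1}<\frac{1+\varepsilon}2.$$
Since $\varepsilon>0$ is arbitrary, $\frac12$ cannot be replaced by a larger constant. This completes the proof of Theorem 3. $\blacksquare$

## Directions indexed by pairs: $t$ blocks on one set of modules

For Theorem 2, one of the $t$ blocks can now be disturbed by $t-1$ others. So each block gets $t$ directions of its own, of which each other block can spoil at most one.

**Step 9: the grid of dimension $t^2$.** Let $I=\{1,\dots,m\}^{t^2}$, inside $\{0,\dots,m\}^{t^2}$, with the coordinates (directions) indexed by pairs $(e,l)\in\{1,\dots,t\}^2$. Define $L^-_{(e,l)}(i)$, $\bar I$ and the check functions $\varphi_u$ as before. Then (4) holds for every direction, and $|\bar I|=m^{t^2}+t^2m^{t^2-1}=m^{t^2}(1+t^2/m)$. The function $f$ is defined as in Step 1 with this $I$, and Step 2 applies without change. There are $Q^{m^{t^2}2^n}$ such functions in $2n+m^{t^2}+k=O(n)$ variables. So by Lemma 3, for large $n$ and suitable $(\varphi_i)$,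
$$MC(f)\ge(1-\eta)\,m^{t^2}\log_2Q\cdot\frac{2^n}n.\tag{8}$$

**Step 10: the circuit.** Write $x^e=(p^e,q^e,s^e,r^e)$ for $e=1,\dots,t$. Block $e$ uses the modules in $S_i^e=\bigcup_{l=1}^tL^-_{(e,l)}(i)$. Put $\tilde s_i^e=s_i^e\wedge V_{x^e}$ and $\sigma^e_u=\bigvee_{i:\,u\in S_i^e}\tilde s_i^e$. Module $u$ receives
$$p^u_j=\bigvee_e(\sigma_u^e\wedge p_j^e),\qquad q_j^u=\bigvee_e(\sigma_u^e\wedge q_j^e).$$
The module outputs $W_u$ and the decoders $E_{i,(e,l)}=\mathrm{Dec}\big((W_u)_{u\in L^-_{(e,l)}(i)}\big)$ are as before, and the output is
$$\bigvee_eO_{x^e}\ \vee\ \bigvee_{e,i,c}\tilde s_i^e\,r_c^e\bigwedge_{l=1}^tE_{i,(e,l),c}.$$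

**Step 11: correctness.** If some $O_{x^e}=1$, both the circuit and the function give $1$. Suppose all $O_{x^e}=0$. We show that the part of the output belonging to block $e$ equals $f(x^e)$. If block $e$ is inactive, $\tilde s^e=0$ and its part is $0=f(x^e)$. Let it be active with $(i,a)$; then its part is $\bigvee_cr_c^e\bigwedge_lE_{i,(e,l),c}$, and $\sigma_u^e=1$ for all $u\in S_i^e$.

*Not too small.* For $u\in S_i^e$ we have $(p^u,q^u)\ge(a,\bar a)$, hence $W_u\ge\gamma(\varphi_u(a))$. By monotonicity of $\mathrm{Dec}$, Lemma 5 and (4), $E_{i,(e,l)}\ge\gamma(\varphi_i(a))$ for all $l$. So the part is at least $f(x^e)$.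

*Not too large.* Inactive blocks $e'$ have $\tilde s^{e'}=0$ and send nothing. Let $e'\ne e$ be an active block with address $j$; it sends its rails exactly to the modules in $S_j^{e'}$. If $u\in L^-_{(e,l)}(i)\cap L^-_{(e',l')}(j)$, then $u-i$ is nonzero exactly in coordinate $(e,l)$ and $u-j$ exactly in coordinate $(e',l')$. These coordinates differ because $e\ne e'$, so $i-j$ is nonzero exactly in the coordinates $(e,l)$ and $(e',l')$. Hence $l$ is determined by $i$ and $j$: it is the second index of the only coordinate of the form $(e,\cdot)$ in which $i$ and $j$ differ. So $S_j^{e'}$ meets at most one of the $t$ sets $L^-_{(e,1)}(i),\dots,L^-_{(e,t)}(i)$. There are at most $t-1$ other active blocks, so some $L^-_{(e,l)}(i)$ is met by none of them. For this $l$ every module $u\in L^-_{(e,l)}(i)$ receives exactly $(a,\bar a)$, so $W_u=\gamma(\varphi_u(a))$ and $E_{i,(e,l)}=\gamma(\varphi_i(a))$ by Lemma 5 and (4). Therefore $\bigwedge_{l}E_{i,(e,l),c}\le\gamma_c(\varphi_i(a))$ for every $c$, and the part is at most $f(x^e)$.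

**Step 12: compare.** The modules use $k|\bar I|$ circuits from Lemma 2, and everything else uses $O(n)$ gates, with constants depending only on $t,m,k,Q$. So
$$MC\big(f(x^1)\vee\dots\vee f(x^t)\big)\le(1+o(1))\,k\,m^{t^2}\Big(1+\frac{t^2}m\Big)\frac{2^n}n.$$
Take $k$ even, $Q=\binom k{k/2}$ and $\gamma$ onto the words of weight $k/2$. Dividing by (8),
$$\frac{MC\big(f(x^1)\vee\dots\vee f(x^t)\big)}{MC(f)}\le\frac{(1+o(1))(1+t^2/m)}{(1-\eta)\Big(1-\dfrac{\log_2(k+1)}k\Big)}.$$
For given $t$ and $\varepsilon$, choose $k$ large, $m$ large compared with $t^2$, $\eta$ small, and then $n$ large, so that the right-hand side is at most $1+\varepsilon$. This proves Theorem 2. $\blacksquare$
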